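\title{Polynomial diameter and exponential filling length in a finitely presented group}

\begin{abstract}
A word that represents the identity in a finitely presented group can be measured by the least diameter of a van Kampen diagram that it bounds, or by its filling length, the length to which the word must be allowed to grow while it is reduced to the empty word. We construct a finite presentation whose isodiametric function is bounded by a polynomial, while its filling length function grows at least exponentially and its isoperimetric function at least doubly exponentially. Thus the filling length function is not in general bounded by the isodiametric function, even up to the usual equivalence of growth functions.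
\end{abstract}

\section{Three ways to measure a filling}\label{sec:intro}

Let $\mathcal P=\langle A\mid R\rangle$ be a finite presentation of a group $\Gamma$. Words are words in the alphabet $A^{\pm1}$, the length of a word $w$ is $|w|$, and $w$ is \emph{null-homotopic} if it represents the identity of $\Gamma$. Two words are \emph{freely equal} if they represent the same element of the free group on $A$.

A \emph{van Kampen diagram} for $w$ is a finite, planar, contractible combinatorial $2$-complex $D$ with a base vertex $*$, whose edges are directed and labeled by elements of $A$, such that the boundary of each $2$-cell reads a relator (from a suitable vertex, in a suitable direction) and the boundary walk of $D$, started at $*$, reads $w$. An edge labeled $y$ reads $y^{-1}$ when it is traversed against its direction. The boundary of a $2$-cell is a closed edge path that need not be simple. The \emph{area} of $D$ is the number of its $2$-cells. The \emph{diameter} of $D$ is the largest distance from $*$ to a vertex of $D$, measured in the $1$-skeleton of $D$.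

The \emph{filling length} $\operatorname{FL}(w)$ of a null-homotopic word $w$ is the least $L$ for which there is a sequence of words $w=w_0,w_1,\dots,w_m=\emptyset$, all of length at most $L$, in which each $w_{i+1}$ is obtained from $w_i$ by one of the moves
\begin{enumerate}
\item[(i)] delete a subword $yy^{-1}$ with $y\in A^{\pm1}$;
\item[(ii)] insert such a subword;
\item[(iii)] replace a subword $u$ by $v$, where $uv^{-1}$ is a cyclic permutation of a relator or of the inverse of a relator.
\end{enumerate}
Geometrically, $\operatorname{FL}(w)$ is an optimal bound on the length of the boundary loop while a van Kampen diagram for $w$ is collapsed to its base vertex.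

For $n\in\mathbb N$ let $f_0(n)$, $g_0(n)$ and $h_0(n)$ be the maxima, over null-homotopic words $w$ with $|w|\le n$, of the least area of a diagram for $w$, of the least diameter of a diagram for $w$, and of $\operatorname{FL}(w)$. These are the optimal \emph{isoperimetric function}, the optimal \emph{isodiametric function} and the \emph{filling length function} of $\mathcal P$. For functions $f_1,f_2\colon\mathbb N\to[0,\infty)$ write $f_1\preceq f_2$ if there is a positive integer $C$ with
\[
f_1(l)\le Cf_2(Cl+C)+Cl+C\qquad\text{for all } l\in\mathbb N .
\]

Area counts how often relators are applied. Diameter and filling length measure room instead: how far from the base vertex the contraction of a loop must go, and how long the loop must become. It is known that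
\[
2g_0(n)\le h_0(n)\le 2Kf_0(n)+n\quad\text{for all }n,\qquad\qquad f_0\preceq\exp h_0,
\]
where $K$ is the maximal length of a relator. The first inequality reflects the fact that a loop of length $L$ through $*$ stays within distance $L/2$ of $*$. In the opposite direction the following is known. Call $(f,g)$ an \emph{AD-pair} for $\mathcal P$ if every null-homotopic word of length at most $n$ has a single diagram of area at most $f(n)$ and diameter at most $g(n)$. Then
\begin{equation}\label{eq:AD}
h_0\preceq (g+1)\bigl(\log(f+1)+1\bigr),
\end{equation}
with the natural logarithm. So filling length exceeds diameter by at most a factor of the order of the logarithm of the area, and it is tempting to guess that this factor is an artifact of the proof. The question posed in \cite{FL} is whether it can be removed: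
\begin{quote}
\emph{Does $h_0\preceq g_0$ hold for every finite presentation of every group?}
\end{quote}
The inequality has to be read up to $\preceq$. For $\langle x\mid x\rangle$ every word bounds a wedge of monogons, so $g_0=0$, whereas $h_0(n)\ge|x^n|=n$. Read in this way, it holds whenever $h_0$ is bounded by a linear function; for instance $h_0(n)\le n$ for $\langle x,y\mid xyx^{-1}y^{-1}\rangle$, because letters can be sorted by commutations, which preserve length, and then canceled.

We show that the answer is no, by a wide margin.

\begin{theorem}\label{thm:main}
There are a finite presentation $\mathcal P$ and constants $C,d,c>0$ such that for all $n\ge20$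
\[
g_0(n)\le Cn^d,\qquad h_0(n)\ge c\,2^{n/12},\qquad f_0(n)\ge 2^{c\,2^{n/12}} .
\]
In particular $h_0\not\preceq g_0$.
\end{theorem}

\begin{corollary}\label{cor:main}
Let $\mathcal P$ and $d$ be as in Theorem~\ref{thm:main}. For every $m\ge1$ we have $h_0\not\preceq g_0^{\,m}$ and $f_0\not\preceq\exp(g_0^{\,m})$. For every $\varepsilon$ with $0<\varepsilon<1/d$ we have $h_0\not\preceq\exp(g_0^{\,\varepsilon})$ and $f_0\not\preceq\exp\exp(g_0^{\,\varepsilon})$.
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:main} from the three inequalities]
The case $m=1$ is the last assertion of the theorem. Let $C'$ be a positive integer and $l\ge20$. Then $g_0(C'l+C')\le C(2C'l)^d$, so $g_0(C'l+C')^m\le C_1l^{dm}$ and $g_0(C'l+C')^{\varepsilon}\le C_2l^{\theta}$, where $\theta=\varepsilon d<1$ and $C_1,C_2$ do not depend on $l$. We use $C'Y+C'l+C'\le 3C'lY$ for $Y\ge1$. If $h_0\preceq g_0^{\,m}$ with constant $C'$, then $c\,2^{l/12}\le C'C_1l^{dm}+2C'l$. If $f_0\preceq\exp(g_0^{\,m})$, then taking logarithms gives $c\,2^{l/12}\log2\le C_1l^{dm}+\log(3C'l)$. If $h_0\preceq\exp(g_0^{\,\varepsilon})$, then $c\,2^{l/12}\le 3C'l\exp(C_2l^\theta)$. If $f_0\preceq\exp\exp(g_0^{\,\varepsilon})$,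 then $c\,2^{l/12}\log 2\le\exp(C_2l^\theta)+\log(3C'l)$. Each of the four inequalities fails for large $l$, the last two because $\theta<1$.
\end{proof}

The proof of Theorem~\ref{thm:main} rests on one substantial external result, the embedding theorem of Birget, Ol'shanskii, Rips and Sapir \cite{BORS}, stated as Theorem~\ref{thm:BORS}. Otherwise it uses only van Kampen's lemma, Britton's lemma and some topology of the plane, all recalled where they are needed. Throughout, $[x,y]=xyx^{-1}y^{-1}$, and polynomials used as bounds have nonnegative coefficients and are regarded as nondecreasing functions on $[0,\infty)$.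

\section{Doubling at the base point}\label{sec:model}

In this section and the next, $\langle A\mid R\rangle$ is any finite presentation in which no relator is the empty word, $K$ is the maximal length of a relator, and $R^*$ is the set of cyclic permutations of relators and of their inverses. A word $w$ is null-homotopic if and only if it is freely equal to a product
\begin{equation}\label{eq:product}
\prod_{i=1}^M u_ir_iu_i^{-1},\qquad r_i\in R^*,
\end{equation}
where $M=0$ is allowed. Let $\operatorname{Area}(w)$ be the least $M$ in such a product. \emph{Van Kampen's lemma} says that every null-homotopic word has a diagram and that $\operatorname{Area}(w)$ is the least area of a diagram for $w$. From the definition, $\operatorname{Area}$ is unchanged by free equality, conjugation and inversion, and $\operatorname{Area}(w_1w_2)\le\operatorname{Area}(w_1)+\operatorname{Area}(w_2)$. The free equality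
\begin{equation}\label{eq:move}
xuy=x(uv^{-1})x^{-1}\cdot xvy
\end{equation}
shows that a move of type (iii) changes $\operatorname{Area}$ by at most $1$.

Lower bounds for filling length will come from lower bounds for area, through the following explicit form of the exponential bound.

\begin{lemma}\label{lem:pigeonhole}
For every null-homotopic word $w$ we have $\operatorname{Area}(w)<(2|A|+1)^{\operatorname{FL}(w)}$.
\end{lemma}

\begin{proof}
Let $L=\operatorname{FL}(w)$ and take a sequence $w=w_0,\dots,w_m=\emptyset$ with all $|w_i|\le L$ and with $m$ minimal. Its words are pairwise distinct, since otherwise a stretch could be cut out. Padding with a blank symbol shows that there are at most $(2|A|+1)^L$ words of length at most $L$, so $m+1\le(2|A|+1)^L$. Moves (i) and (ii) preserve $\operatorname{Area}$ and move (iii) changes it by at most $1$, so $\operatorname{Area}(w)\le m$.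
\end{proof}

Consequently, if $h_0\preceq g_0$ and $g_0$ is bounded by a polynomial, then $f_0$ is bounded by the exponential of a polynomial. A counterexample is therefore provided by any presentation with polynomial diameter and doubly exponential area. The next example shows how a huge area can be packed close to the base vertex.

\begin{example}\label{ex:toy}
For $j\ge0$ let $\mathcal T_j=\langle x_0,\dots,x_j\mid x_0,\ x_ix_{i-1}^{-2}\ (1\le i\le j)\rangle$, a presentation of the trivial group, and consider the one-letter word $x_j$.

\emph{Diameter.} Let $D_0$ be a loop labeled $x_0$ filled by a monogon, and let $D_i$ be a loop labeled $x_i$ that encloses two copies of $D_{i-1}$ joined at $*$, the region in between being a $2$-cell that reads $x_ix_{i-1}^{-2}$ (Figure~\ref{fig:toy}). Then $D_j$ is a diagram for $x_j$ whose only vertex is $*$. Its diameter is $0$.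

\emph{Area.} Let $\psi$ be the homomorphism from the free group on $x_0,\dots,x_j$ to $\mathbb Z$ with $\psi(x_i)=2^i$. It kills every relator except $x_0$, which goes to $1$, so each factor of a product \eqref{eq:product} goes to $0$ or $\pm1$. Hence $\operatorname{Area}(x_j)\ge2^j$.

\emph{Filling length.} By Lemma~\ref{lem:pigeonhole}, $\operatorname{FL}(x_j)>j/\log_2(2j+3)$. The reason is visible in the obvious reduction for $j=2$,
\[
x_2\to x_1x_1\to x_0x_0x_1\to x_0x_1\to x_1\to x_0x_0\to x_0\to\emptyset :
\]
while one copy of $x_{i-1}$ is being reduced the other has to wait, and the waiting letters pile up, one for each level. In general this reduction gives $\operatorname{FL}(x_j)\le j+1$.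
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,2) circle (2);
\draw (0,0) .. controls (20:4) and (86:4) .. (0,0);
\draw (0,0) .. controls (94:4) and (160:4) .. (0,0);
\draw[fill=gray!35] (0,0) .. controls (27:2.6) and (51:2.6) .. (0,0);
\draw[fill=gray!35] (0,0) .. controls (55:2.6) and (79:2.6) .. (0,0);
\draw[fill=gray!35] (0,0) .. controls (101:2.6) and (125:2.6) .. (0,0);
\draw[fill=gray!35] (0,0) .. controls (129:2.6) and (153:2.6) .. (0,0);
\fill (0,0) circle (1.5pt) node[below] {$*$};
\node at (0,4.25) {$x_2$};
\node at (56:2.87) {$x_1$};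
\node at (124:2.87) {$x_1$};
\end{tikzpicture}
\caption{A van Kampen diagram for the word $x_2$ over $\langle x_0,x_1,x_2\mid x_0,\ x_1x_0^{-2},\ x_2x_1^{-2}\rangle$. Every edge is a counterclockwise loop at the only vertex $*$. The four shaded monogons read $x_0$; the three unshaded cells read $x_2x_1^{-2}$, $x_1x_0^{-2}$ and $x_1x_0^{-2}$.}
\label{fig:toy}
\end{figure}

So $j$ doublings cost nothing in diameter and about $j$, the logarithm of the area, in filling length; this is the factor that appears in \eqref{eq:AD}. A single $\mathcal T_j$ proves nothing, because $j$ is then a constant: reducing the letters of a word one at a time gives $h_0(n)\le n+j$. We need one finite presentation in which all the $x_j$ are realized by words $W_j$, with four properties.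
\begin{enumerate}
\item[(a)] The words are short, $|W_j|=O(\log j)$, so that $j$ is exponential in $|W_j|$.
\item[(b)] There is a counting device like $\psi$. It will be a group $\hat\Gamma$ with a central element $\bar z$ of infinite order such that $W_j=\bar z^{\,2^j}$ in $\hat\Gamma$ and all relators except $\bar z$ itself hold in $\hat\Gamma$.
\item[(c)] The words $W_jW_{j-1}^{-2}$, which replace the relators $x_jx_{j-1}^{-2}$, have area polynomial in their length.
\item[(d)] \emph{Every} null-homotopic word, not just $W_j$, has a diagram of polynomial diameter.
\end{enumerate}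
Section~\ref{sec:rho} replaces diameter by an algebraic quantity for which doubling is visibly free. Section~\ref{sec:G} constructs a finitely generated group $G$ with a central element $z$ and short words equal to $z^{2^j}$. Section~\ref{sec:P} uses the embedding theorem and an HNN extension to obtain a finite presentation with (a)--(c), and proves the lower bounds. Sections~\ref{sec:barred} and~\ref{sec:all} prove (d).

\section{Diameter and the length of conjugators}\label{sec:rho}

Diagrams are awkward to build by hand, while products \eqref{eq:product} can be manipulated by free identities. In such a product, $|u_i|$ plays the role of the distance from $*$ to the $i$th cell. For a null-homotopic word $w$ let $\rho(w)$ be the least integer $\nu\ge0$ such that $w$ is freely equal to a product \eqref{eq:product} with $|u_i|\le\nu$ for all $i$. No bound is placed on the number of factors.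

\begin{lemma}\label{lem:rho}
Let $w,w_1,w_2$ be null-homotopic words and let $u$ be any word.
\begin{enumerate}
\item[(R1)] $\rho(w)$ depends only on the free equality class of $w$, and $\rho(w^{-1})=\rho(w)$.
\item[(R2)] $\rho(w_1w_2)\le\max(\rho(w_1),\rho(w_2))$.
\item[(R3)] $\rho(uwu^{-1})\le|u|+\rho(w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Invert a product factor by factor ($R^*$ is closed under inversion), concatenate two products, or replace each $u_i$ by $uu_i$.
\end{proof}

Property (R2) is the source of the whole phenomenon. The corresponding estimate for filling length, obtained by reducing $w_1$ while $w_2$ waits, is only $\operatorname{FL}(w_1w_2)\le\max(\operatorname{FL}(w_1)+|w_2|,\operatorname{FL}(w_2))$. The next two propositions connect $\rho$ with area and with diameter.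

\begin{proposition}\label{prop:area}
For every null-homotopic word $w$ we have $\rho(w)\le|w|+K\operatorname{Area}(w)$.
\end{proposition}

\begin{proposition}\label{prop:diam}
Every null-homotopic word $w$ has a van Kampen diagram of diameter at most $\rho(w)+K+|w|$.
\end{proposition}

Both proofs modify diagrams along the boundary, and it is convenient to treat the outside of a diagram as one more cell. Let $D$ be a diagram for a nonempty word $w$, drawn in the plane and hence in $S^2$. The complement of $D$ in $S^2$ is an open disc, and $S^2=D\cup_w\Pi$, where $\Pi$ is a polygon with $|w|$ sides attached along the boundary walk of $D$, its starting corner being sent to $*$. Conversely, let $D$ be a finite complex with labeled edges and with $2$-cells that read relators, and suppose that attaching a polygon $\Pi$ along a closed edge path that reads $w$ yields a $2$-sphere. Then $D$ is a van Kampen diagram for $w$: removing an interior point of $\Pi$ leaves a plane that contains $D$, and pushing the punctured polygon radially onto its boundary is a deformation retraction of this plane onto $D$, so $D$ is planar and contractible. A single point is a diagram for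 the empty word.

\begin{proof}[Proof of Proposition~\ref{prop:area}]
By van Kampen's lemma it suffices to show that $\rho(w)\le|w|+KM$ if $w$ has a diagram $D$ with $M$ two-cells. We induct on $M$, and we may assume $w\ne\emptyset$. If $M=0$, then $D$ is a tree, so $w$ is freely trivial and $\rho(w)=0$.

Let $M>0$. Each edge has two sides in $S^2=D\cup_w\Pi$, and we claim that some edge $e$ has $\Pi$ on one side and a $2$-cell $\sigma$ of $D$ on the other. If not, let $U$ be the union of the interior of $\Pi$ with the open edges adjacent to it, and $U'$ the union of the open $2$-cells of $D$ with the remaining open edges. Then $U$ and $U'$ are disjoint nonempty open sets that cover $S^2$ minus the finitely many vertices, which is a connected space.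

Write $w=w_1yw_2$, where $y$ is the letter read along $e$, and let $yc^{-1}\in R^*$ be the word read around $\sigma$ starting with $e$ in the same direction. If $w_1cw_2=\emptyset$, then $w=y\in R^*$ and $\rho(w)=0$. Otherwise delete the open edge $e$ and the open cell $\sigma$ from $D$. The union of $\Pi$ and $\sigma$ along $e$ is a polygon whose sides read $w_1cw_2$, and together with the remaining complex it forms the same sphere. So $w_1cw_2$ has a diagram with $M-1$ two-cells, and $|w_1cw_2|\le|w|+K$. By \eqref{eq:move}, $w$ is freely equal to $w_1(yc^{-1})w_1^{-1}\cdot w_1cw_2$. By (R2) and induction, $\rho(w)\le\max\bigl(|w_1|,\,|w|+K+K(M-1)\bigr)=|w|+KM$.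
\end{proof}

For Proposition~\ref{prop:diam} we start from a diagram for the product \eqref{eq:product} itself and perform the free reductions geometrically, by folding adjacent boundary edges together. We have to see that folding keeps the complex planar and does not increase distances, also in degenerate positions: one of the two edges may be a loop, or may be traversed again elsewhere on the boundary. All these positions are covered at once by \emph{R.~L.~Moore's theorem}: the quotient of $S^2$ by an upper semicontinuous decomposition into compact connected sets that do not separate $S^2$ is homeomorphic to $S^2$, unless it is a single point. Here a decomposition of a compact metric space $Y$ is upper semicontinuous exactly when the corresponding equivalence relation is a closed subset of $Y\times Y$; the quotient is then Hausdorff.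

\begin{lemma}[Folding]\label{lem:fold}
Let $y\in A^{\pm1}$. If $D$ is a diagram for $w_1yy^{-1}w_2$, then $w_1w_2$ has a diagram whose diameter is at most that of $D$.
\end{lemma}

\begin{proof}
If $w_1w_2=\emptyset$, take a point. Otherwise $\Pi$ has at least three sides. Let $\varepsilon_1,\varepsilon_2$ be the consecutive sides that read $y$ and $y^{-1}$, and let them be mapped to the oriented edges $e_1$ from $u$ to $v$ and $e_2$ from $v$ to $u'$. Let $\chi$ be the chord of $\Pi$ from the start of $\varepsilon_1$ to the end of $\varepsilon_2$, and $T\subset\Pi$ the triangle that it cuts off. (If $\Pi$ has only three sides, draw the third side curved outward, so that the interior of $\chi$ lies in the interior of $\Pi$.) The common corner of $\varepsilon_1$ and $\varepsilon_2$ is the \emph{apex} of $T$; it is not the starting corner of $\Pi$. Let $\Pi_0=\Pi\setminus(T\setminus\chi)$, and let $\Pi'$ be obtained from $\Pi_0$ by collapsing $\chi$ to a point. Then $\Pi'$ is a polygon whose sides are those of $\Pi$ other than $\varepsilon_1,\varepsilon_2$, and they read $w_1w_2$ from the image of the starting corner.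

\emph{Case $u\ne u'$: fold.} Here $e_2\ne e_1^{-1}$ because $u\neq u'$, and $e_2\ne e_1$ because the two read different letters. So $e_1$ and $e_2$ are carried by different edges. Foliate $T$ by the segments parallel to $\chi$; each joins a point of $\varepsilon_1$ to the corresponding point of $\varepsilon_2$, and the family degenerates to the apex. The images in $S^2$ of the nondegenerate segments are pairwise disjoint arcs: their interiors lie in the interior of $\Pi$, the endpoints of $\chi$ go to the distinct vertices $u,u'$, and the endpoints of any other segment go to a point of the open edge $e_1$ and a point of the open edge $e_2$, each of which determines the segment. Decompose $S^2$ into these arcs and the remaining single points. The equivalence relation is the union of the diagonal with the image of the compact set of pairs of points of $T$ that lie on a common, possibly degenerate, segment; the degenerate segment contributes only the pair $(v,v)$. So the relation is closed, whether or not $v\in\{u,u'\}$. Arcs do not separate $S^2$ and there is more than one class, so the quotient $\Sigma$ is a $2$-sphere by Moore's theorem.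

Let $D'$ be obtained from $D$ by identifying $e_1$ with $e_2^{-1}$; both read $y$, so $D'$ is a labeled complex with the same $2$-cells. Each arc meets $D$ exactly in its two endpoints, every point of $T$ is equivalent to a point of $D$, and the points of the interior of $\Pi$ outside $T$ are singleton classes. Hence the natural map $D'\cup_{w_1w_2}\Pi'\to\Sigma$ is a continuous bijection from a compact space to a Hausdorff space, so a homeomorphism, and $D'$ is a diagram for $w_1w_2$ based at the image of $*$. The map $D\to D'$ is onto and sends edge paths to edge paths of the same length, so the diameter does not increase.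

\emph{Case $u=u'$: cut off.} This includes $e_2=e_1^{-1}$, and also $u=u'=v$. Folding could now close up a sphere, so we discard a part of $D$ instead. The image $J$ of $\chi$ is a simple closed curve that meets $D$ only in $u$. By the Jordan--Schoenflies theorem $S^2\setminus J$ has two components, whose closures are closed discs bounded by $J$. Near an interior point of $\chi$ both components are present, so one of them, $O_1$, contains the interior of $T$, and the other, $O_2$, contains the interior of $\Pi_0$. Put $D_i=D\cap\overline{O_i}$. Every open cell of $D$ other than $u$ is connected and disjoint from $J$, so it lies in $O_1$ or in $O_2$. Hence $D_1,D_2$ are subcomplexes with $D_1\cup D_2=D$ and $D_1\cap D_2=\{u\}$. The sides of $\Pi$ other than $\varepsilon_1,\varepsilon_2$ and the corners other than the apex lie in $\Pi_0$, so they map into $\overline{O_2}\cap D=D_2$; in particular $*\in D_2$. The disc $\overline{O_2}$ is the union of $D_2$ and the image of $\Pi_0$, so the sphere $\overline{O_2}/J$ equals $D_2\cup_{w_1w_2}\Pi'$, and $D_2$ is a diagram for $w_1w_2$ based at $*$. An edge path in $D$ between vertices of $D_2$ becomes a path in $D_2$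 when its excursions into $D_1$, which begin and end at $u$, are cut out. So distances from $*$ in $D_2$ are the same as in $D$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:diam}]
Let $w$ be freely equal to the word $w^*=\prod_iu_ir_iu_i^{-1}$ with all $|u_i|\le\rho(w)$. For each $i$ take a segment that reads $u_i$ with a polygon that reads $r_i$ at its far end, and join these pieces in the plane at their initial vertex $*$, in order. This is a diagram for $w^*$ of diameter at most $\rho(w)+K$. Repeated use of Lemma~\ref{lem:fold} gives a diagram of diameter at most $\rho(w)+K$ for the freely reduced form of $w^*$, which is also that of $w$. Now $w$ is obtained from its reduced form by inserting subwords $yy^{-1}$ one at a time, and each insertion is realized by attaching, at the appropriate corner of the outer region, a new edge with a new vertex of valence one. This does not change distances between existing vertices. A new vertex lies on the boundary walk when it is created and stays on it, so in the final diagram, whose boundary walk has length $|w|$, it is within $|w|$ of $*$.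
\end{proof}

\section{Short words for large central powers}\label{sec:G}

We want a finitely generated group with a central element $z$ in which $z^{2^j}$ is a word of length $O(\log j)$. The idea is to prescribe commutators: take an element $a$ and its conjugates under a group $Q$, and decree that $a$ and $b^jab^{-j}$ have commutator $z^{2^j}$ for a fixed $b\in Q$. With $Q=\langle b\rangle$ this commutator has length $4j+4$, which is too long. So we take a group $Q$ in which $b^j$ itself has length $O(\log j)$.

Let $Q$ be the group of affine maps of $\mathbb R$, under composition, generated by $b\colon x\mapsto x+1$ and $t\colon x\mapsto2x$. Its elements have the form $x\mapsto2^ex+c$ with $e\in\mathbb Z$ and $c\in\mathbb Z[1/2]$, and $t^ebt^{-e}$ is the translation by $2^e$. Define $\varphi\colon Q\to\mathbb Z$ by $\varphi(b^j)=2^j$ for $j\ge1$ and $\varphi(q)=0$ for all other $q$. Let $\Lambda=\bigoplus_{q\in Q}\mathbb Ze_q$, with $Q$ acting by $qe_p=e_{qp}$, and let $\beta\colon\Lambda\times\Lambda\to\mathbb Z$ be the bilinear map with $\beta(e_p,e_q)=\varphi(p^{-1}q)$. It is $Q$-invariant, since $(rp)^{-1}(rq)=p^{-1}q$. On $N=\Lambda\times\mathbb Z$ put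
\[
(x,m)(x',m')=\bigl(x+x',\,m+m'+\beta(x,x')\bigr).
\]
By bilinearity, any bracketing of a product gives
\begin{equation}\label{eq:N}
(x_1,m_1)\cdots(x_r,m_r)=\Bigl(\sum_ix_i,\ \sum_im_i+\sum_{i<k}\beta(x_i,x_k)\Bigr),
\end{equation}
so $N$ is a group with identity $(0,0)$ and $(x,m)^{-1}=(-x,-m+\beta(x,x))$. Comparing the two products of $(x,m)$ and $(x',m')$ gives
\begin{equation}\label{eq:comm}
[(x,m),(x',m')]=\bigl(0,\beta(x,x')-\beta(x',x)\bigr).
\end{equation}
The maps $(x,m)\mapsto(qx,m)$ define an action of $Q$ on $N$ by automorphisms. Let
\[
G=N\rtimes Q,\qquad a=(e_1,0),\qquad z=(0,1),\qquad S=\{a,z,b,t\}.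
\]
The element $z$ has infinite order, is central in $N$ and is fixed by $Q$, so it is central in $G$. Since $\beta(e_1,e_1)=\varphi(1)=0$, we have $a^{-1}=(-e_1,0)$, and hence $qa^{\pm1}q^{-1}=(\pm e_q,0)$ for $q\in Q$. These elements and $z$ generate $N$, so $S$ generates $G$.

\begin{lemma}\label{lem:W}
For each $j\ge1$ there is a word $W_j$ in $S^{\pm1}$ with $W_j=z^{2^j}$ in $G$ and $|W_j|\le8+12\log_2j$.
\end{lemma}

\begin{proof}
Let $j=\sum_{i=0}^kc_i2^i$ with $c_i\in\{0,1\}$ and $c_k=1$, so $k\le\log_2j$. The word
\[
V_j=t^kb^{c_k}t^{-1}b^{c_{k-1}}t^{-1}\cdots t^{-1}b^{c_0}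
\]
has length at most $k+(k+1)+k$ and is freely equal to the product of the words $t^ib^{c_i}t^{-i}$ for $i=k,\dots,0$, so it represents $b^j$. Let $W_j=a\,V_jaV_j^{-1}\,a^{-1}\,V_ja^{-1}V_j^{-1}$. Its length is at most $4+4(3k+1)$, and by \eqref{eq:comm} it represents $[a,b^jab^{-j}]=z^{\varphi(b^j)-\varphi(b^{-j})}=z^{2^j}$.
\end{proof}

For instance $W_1=abab^{-1}a^{-1}ba^{-1}b^{-1}=z^2$, and for $j=2^k$ we have $V_j=t^kbt^{-k}$, so a word of length $8k+8$ represents $z^{2^{2^k}}$.

A word of length $\ell$ may thus equal $z^m$ with $m$ doubly exponential in $\ell$. What keeps $G$ tractable is that such an $m$ is a sum of \emph{few} powers of $2$ with exponents that can be written down. This fact is used twice: to solve the word problem quickly, and, in Section~\ref{sec:barred}, to reduce arbitrary powers of $z$ to the words $W_j$.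

\begin{lemma}\label{lem:sparse}
Let $v=y_1\cdots y_\ell$ be a word in $S^{\pm1}$, let $q_i$ be the image of $y_1\cdots y_{i-1}$ in $Q$, let $I$ be the set of $i$ with $y_i=a^{\varepsilon_i}$, $\varepsilon_i=\pm1$, and let $\zeta$ be the exponent sum of $z$ in $v$. Then $v$ represents an element of $\langle z\rangle$ if and only if $q_{\ell+1}=1$ and $\sum_{i\in I}\varepsilon_ie_{q_i}=0$. In that case $v=z^m$ in $G$, where
\begin{equation}\label{eq:m}
m=\zeta+\sum_{i,k\in I,\ i<k}\varepsilon_i\varepsilon_k\,\varphi(q_i^{-1}q_k)=\zeta+\sum_{i=1}^{r}\eta_i2^{j_i}
\end{equation}
with $|\zeta|\le\ell$, $r\le\ell^2$, $\eta_i=\pm1$ and $1\le j_i\le4^\ell$.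
\end{lemma}

\begin{proof}
Moving the letters $b^{\pm1},t^{\pm1}$ to the right gives $v=\bigl(\prod_iq_iy_iq_i^{-1}\bigr)q_{\ell+1}$, the product being taken in order over the $i$ with $y_i\in\{a^{\pm1},z^{\pm1}\}$. The factors are $(\varepsilon_ie_{q_i},0)$ and $(0,\pm1)$, so \eqref{eq:N} gives the criterion and the first expression for $m$. It has at most $\ell^2$ terms besides $\zeta$, and a nonzero term is $\pm2^{j}$ with $q_i^{-1}q_k=b^j$, $j\ge1$. Now $q_i^{-1}q_k$ is the image of the subword $y_i\cdots y_{k-1}$. Moving the letters $t^{\pm1}$ to the right writes the image in $Q$ of any word of length at most $\ell$ as a product of at most $\ell$ translations by $\pm2^{e'}$ with $|e'|\le\ell$, times $t^e$ with $|e|\le\ell$. So it is $x\mapsto2^ex+c$ with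
\begin{equation}\label{eq:size}
|e|\le\ell,\qquad 2^\ell c\in\mathbb Z,\qquad |c|\le\ell2^\ell\le4^\ell ,
\end{equation}
and in particular $j\le4^\ell$.
\end{proof}

\begin{lemma}\label{lem:wp}
There is a deterministic algorithm that decides in time polynomial in $|v|$ whether a word $v$ in $S^{\pm1}$ represents $1$ in $G$.
\end{lemma}

\begin{proof}
Let $\ell=|v|$. By \eqref{eq:size} the elements $q_i$ and $q_i^{-1}q_k$ are given by pairs $(e,c)$ with $O(\ell)$ binary digits, so they can be computed and compared, and the two conditions of Lemma~\ref{lem:sparse} tested, in polynomial time. If the conditions hold, then $v=1$ if and only if $m=0$. The integer $m$ may have exponentially many digits, so we do not write it out. Collecting equal exponents in \eqref{eq:m} gives $m=\sum_{i=0}^{r'}c_i2^{j_i}$ with $0=j_0<j_1<\dots<j_{r'}$ given in binary with $O(\ell)$ digits, $r'\le\ell^2$ and $\sum|c_i|\le\ell^2+\ell$. We add from the lowest term up and keep only the carry. Put $\kappa_0=c_0$ and, as long as $2^{j_i-j_{i-1}}$ divides $\kappa_{i-1}$, put $\kappa_i=c_i+\kappa_{i-1}/2^{j_i-j_{i-1}}$. Then $\kappa_i2^{j_i}=\sum_{k\le i}c_k2^{j_k}$ and $|\kappa_i|\le\sum_{k\le i}|c_k|\le\ell^2+\ell$.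 If $m=0$, then $\kappa_{i-1}2^{j_{i-1}}=-\sum_{k\ge i}c_k2^{j_k}$ is divisible by $2^{j_i}$, so every divisibility holds; and if every divisibility holds, then $m=\kappa_{r'}2^{j_{r'}}$. Thus $m=0$ if and only if all divisibilities hold and $\kappa_{r'}=0$. Each test is quick: it succeeds if $\kappa_{i-1}=0$, it fails if $\kappa_{i-1}\ne0$ and $j_i-j_{i-1}>\log_2|\kappa_{i-1}|$, and otherwise all numbers involved are at most $\ell^2+\ell$.
\end{proof}

\section{The presentation and the lower bounds}\label{sec:P}

The construction of $G$ supplies no finite presentation and no bound on the area of $W_jW_{j-1}^{-2}$. Both come from the following theorem. The class NP consists of the languages accepted in polynomial time by a nondeterministic Turing machine; it contains all languages decidable in deterministic polynomial time. We write $|g|_G$ for the length of a shortest word representing $g$ in a fixed finite generating set of $G$.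

\begin{theorem}[Birget, Ol'shanskii, Rips, Sapir \cite{BORS}]\label{thm:BORS}
Let $G$ be a finitely generated group such that the set of words over a finite generating set that represent $1$ is in NP. Then $G$ embeds in a finitely presented group $H$ whose isoperimetric function is bounded above by a polynomial, and the embedding can be chosen with bounded distortion: there is $C_0$ with $|g|_G\le C_0|g|_H$ for all $g\in G$.
\end{theorem}

By Lemma~\ref{lem:wp} the theorem applies to our $G$ with generating set $S$. Fix $H=\langle X\mid R_H\rangle\ge G$, a polynomial $p$ that bounds the isoperimetric function of this presentation, and an integer $C_0\ge1$ as in the theorem. We may assume $S\subset X$. Indeed, add each $\alpha\in S$ as a generator, with a relator $\alpha\omega_\alpha^{-1}$ where $\omega_\alpha$ is a word in the old generators; if $\mu\ge1$ bounds the $|\omega_\alpha|$, then $n+p(\mu n)$ and $\mu C_0$ serve in place of $p(n)$ and $C_0$. We also discard the empty word if it is a relator.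

It would be natural to add the relator $z$ to $\langle X\mid R_H\rangle$. But $z$ need not be central in $H$, so the count in Example~\ref{ex:toy} has no analogue, and we would have no description of the quotient from which to bound diameters. Instead we build a second copy of $G$ that commutes with $H$, and kill $z$ in the copy. To impose all relations of $G$ on the copy with finitely many relators we use a letter $s$ that conjugates $G\le H$ onto the diagonal. Let $\bar S=\{\bar\alpha:\alpha\in S\}$ and $s$ be new letters, $A=X\cup\bar S\cup\{s\}$, and
\[
\mathcal P=\bigl\langle A\ \big|\ R_H;\ \ [x,\bar\alpha]\ (x\in X,\ \alpha\in S);\ \ s^{-1}\alpha s\,(\alpha\bar\alpha)^{-1}\ (\alpha\in S);\ \ \bar z\,\bigr\rangle .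
\]
Let $\Gamma$ be the group presented by $\mathcal P$, and let $\hat\Gamma$ be the group given by the same presentation with the relator $\bar z$ replaced by $[s,\bar z]$. From now on $K$, $R^*$, $\operatorname{Area}$ and $\rho$ refer to $\mathcal P$. A word in $X^{\pm1}$ of length $\ell$ that is trivial in $H$ has area at most $p(\ell)$. All eight words $[x^{\pm1},\bar\alpha^{\pm1}]$, $[\bar\alpha^{\pm1},x^{\pm1}]$ are cyclic permutations of $[x,\bar\alpha]$ or of its inverse, so interchanging adjacent letters of $X^{\pm1}$ and $\bar S^{\pm1}$ is a single move of type (iii); we call it a \emph{commutation}. For a word $v$ in $S^{\pm1}$ let $\bar v$ be the word obtained by barring every letter.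

\begin{lemma}[Transfer]\label{lem:transfer}
Let $v$ be a word in $S^{\pm1}$ of length $\ell$ and let $T(v)=s^{-1}vs\,(v\bar v)^{-1}$.
\begin{enumerate}
\item[(a)] $T(v)$ is trivial in $\Gamma$ and in $\hat\Gamma$, and $\operatorname{Area}(T(v))\le\ell+\ell^2$.
\item[(b)] If $v=1$ in $G$, then $\bar v$ is trivial in $\Gamma$ and in $\hat\Gamma$, and $\operatorname{Area}(\bar v)\le2p(\ell)+\ell+\ell^2$.
\end{enumerate}
The proofs of triviality use neither the relator $\bar z$ nor the relator $[s,\bar z]$.
\end{lemma}

\begin{proof}
(a) If $v=y_1\cdots y_\ell$, then $s^{-1}vs$ is freely equal to $\prod_is^{-1}y_is$. One move of type (iii) replaces $s^{-1}\alpha^{\pm1}s$ by $(\alpha\bar\alpha)^{\pm1}$. After $\ell$ such moves we have a word whose unbarred letters spell $v$ and whose barred letters spell $\bar v$, and at most $\ell^2$ commutations, one for each pair of an unbarred and a barred letter, turn it into $v\bar v$.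

(b) Freely $\bar v=v^{-1}\cdot T(v)^{-1}\cdot s^{-1}vs$. Since $G\le H$, the word $v$ is a consequence of $R_H$ of area at most $p(\ell)$.
\end{proof}

To identify $\Gamma$ and $\hat\Gamma$ we recall HNN extensions. Let $\theta\colon C\to C'$ be an isomorphism between subgroups of a group $B$. The HNN extension of $B$ along $\theta$ is obtained from a presentation of $B$ by adding a generator $s$ and the relations $s^{-1}cs=\theta(c)$ for $c$ in a generating set of $C$. The natural map from $B$ to the extension is injective. \emph{Britton's lemma} states that if $k\ge1$, $b_i\in B$, $\epsilon_i=\pm1$ and $b_0s^{\epsilon_1}b_1\cdots s^{\epsilon_k}b_k=1$, then for some $i$ either $\epsilon_i=-1$, $\epsilon_{i+1}=1$ and $b_i\in C$, or $\epsilon_i=1$, $\epsilon_{i+1}=-1$ and $b_i\in C'$. The same holds if the product lies in $B$, as one sees by changing $b_k$.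

Let $\overline G=G/\langle z\rangle$, with quotient map $g\mapsto\bar g$.

\begin{proposition}\label{prop:HNN}
\begin{enumerate}
\item[(a)] $\Gamma$ is the HNN extension of $B=H\times\overline G$, with the factors generated by $X$ and $\bar S$, along the isomorphism $(g,1)\mapsto(g,\bar g)$ from $G\times1$ onto $G^\Delta=\{(g,\bar g):g\in G\}$.
\item[(b)] In $\hat\Gamma$ the element $\bar z$ is central and of infinite order, and $\Gamma=\hat\Gamma/\langle\bar z\rangle$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The group $\overline G$ is presented on $\bar S$ by $\bar z$ and the words $\bar v$ with $v=1$ in $G$, and $G\times1$ is generated by the $(\alpha,1)$ with $\alpha\in S$. So the HNN extension is presented on $A$ by the relators of $\mathcal P$ together with these words $\bar v$, which are redundant by Lemma~\ref{lem:transfer}(b).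

(b) Consider $H\times G$, with the second factor generated by $\bar S$, and the map $\theta(g,z^k)=(g,gz^k)$ on the subgroup $G\times\langle z\rangle$. It is a homomorphism because $z$ is central in $G$: $(g,gz^k)(g',g'z^{k'})=(gg',gg'z^{k+k'})$. It is injective because $(g,gz^k)=(1,1)$ forces $g=1$ and then $z^k=1$. On the generators $(\alpha,1)$ and $(1,z)$ the HNN relations read $s^{-1}\alpha s=\alpha\bar\alpha$ and $s^{-1}\bar zs=\bar z$, and the relators $\bar v$ of the second factor are again redundant. So $\hat\Gamma$ is the HNN extension of $H\times G$ along $\theta$. Since $H\times G$ embeds, $\bar z=(1,z)$ has infinite order; it is central in $H\times G$ and commutes with $s$. Adding the relator $\bar z$ makes $[s,\bar z]$ redundant and gives $\mathcal P$.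
\end{proof}

\begin{proposition}\label{prop:lower}
Let $c=2^{-5/3}/\log_2(2|A|+1)$. For all $n\ge20$ we have $h_0(n)\ge c\,2^{n/12}$ and $f_0(n)\ge2^{c\,2^{n/12}}$.
\end{proposition}

\begin{proof}
Since $W_jz^{-2^j}=1$ in $G$, Lemma~\ref{lem:transfer}(b) gives $\overline W_j=\bar z^{\,2^j}$ in $\hat\Gamma$, so $\overline W_j$ is null-homotopic over $\mathcal P$. Suppose that $\overline W_j$ is freely equal to a product \eqref{eq:product} with $M$ factors, and evaluate in $\hat\Gamma$. Every relator of $\mathcal P$ other than $\bar z$ is trivial there, and a conjugate of $\bar z^{\pm1}$ equals $\bar z^{\pm1}$ by centrality. So the product equals $\bar z^{\,k}$ with $|k|\le M$, and $k=2^j$ because $\bar z$ has infinite order. Hence $\operatorname{Area}(\overline W_j)\ge2^j$, and Lemma~\ref{lem:pigeonhole} gives $\operatorname{FL}(\overline W_j)\ge j/\log_2(2|A|+1)$.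

For $n\ge20$ let $j=\lfloor2^{(n-8)/12}\rfloor$. Then $|\overline W_j|\le8+12\log_2j\le n$ and $j\ge\frac12\,2^{(n-8)/12}=2^{-5/3}\,2^{n/12}$. Therefore $h_0(n)\ge c\,2^{n/12}$ and $f_0(n)\ge2^j\ge2^{c\,2^{n/12}}$.
\end{proof}

\section{Null-homotopic words in the barred letters}\label{sec:barred}

It remains to bound $\rho$ by a polynomial on all null-homotopic words. We begin with words in $\bar S^{\pm1}$, where the large areas occur. Let
\[
p_1(\ell)=\ell+K\bigl(2p(\ell)+\ell+\ell^2\bigr).
\]
By Lemma~\ref{lem:transfer}(b) and Proposition~\ref{prop:area},
\begin{equation}\label{eq:p1}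
\rho(\bar v)\le p_1(|v|)\qquad\text{whenever $v=1$ in $G$.}
\end{equation}
The next lemma is Example~\ref{ex:toy} inside $\mathcal P$.

\begin{lemma}\label{lem:doubling}
$\rho(\overline W_j)\le p_1(24+36\log_2j)$ for all $j\ge1$.
\end{lemma}

\begin{proof}
The words $U_1=W_1z^{-2}$ and $U_j=W_jW_{j-1}^{-2}$ $(j\ge2)$ are trivial in $G$ and have length at most $3(8+12\log_2j)$. Freely
\[
\overline W_1=\overline U_1\cdot\bar z\cdot\bar z,\qquad\overline W_j=\overline U_j\cdot\overline W_{j-1}\cdot\overline W_{j-1}\quad(j\ge2),
\]
and $\rho(\bar z)=0$ since $\bar z\in R^*$. By (R2) and induction $\rho(\overline W_j)\le\max_{i\le j}\rho(\overline U_i)$, and \eqref{eq:p1} applies to each $U_i$.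
\end{proof}

\begin{lemma}\label{lem:barred}
Let $p_2(\ell)=p_1(96\ell^3)$. If $v$ is a word in $S^{\pm1}$ of length $\ell$ and $\bar v=1$ in $\overline G$, then $\rho(\bar v)\le p_2(\ell)$.
\end{lemma}

\begin{proof}
For $\ell=0$ we have $\rho=0$. Let $\ell\ge1$. The hypothesis says that $v\in\langle z\rangle$, so $v=z^m$ in $G$ with $m$ as in \eqref{eq:m}. We cannot afford to write $z^m$ out, since \eqref{eq:p1} depends on length, but the words $W_{j_i}$ give a short spelling. As $j_i\le4^\ell$, we have $|W_{j_i}|\le8+24\ell\le32\ell$. Let $Y=\prod_{i=1}^rW_{j_i}^{-\eta_i}$ and $v'=v\,z^{-\zeta}\,Y$. Then $v'=1$ in $G$ and $|v'|\le2\ell+32\ell^3\le34\ell^3$. Freely $\bar v=\overline{v'}\cdot\overline Y^{\,-1}\cdot\bar z^{\,\zeta}$. By (R1), (R2), \eqref{eq:p1} and Lemma~\ref{lem:doubling},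
\[
\rho(\bar v)\le\max\bigl(p_1(34\ell^3),\,p_1(24+72\ell)\bigr)\le p_1(96\ell^3).\qedhere
\]
\end{proof}

\section{Arbitrary null-homotopic words}\label{sec:all}

A null-homotopic word without $s^{\pm1}$ can be sorted by commutations into a trivial word in $X^{\pm1}$, which has polynomial area, and a trivial word in $\bar S^{\pm1}$, which is covered by Lemma~\ref{lem:barred}. So the task is to remove the letters $s^{\pm1}$. The naive way is to replace an innermost subword $s^{-1}ys$, with $y$ representing $(g,1)$, by a word in $S^{\pm1}$ for $g$ followed by its barred copy, and to repeat. Each replacement may multiply the length by $2C_0$, and the depth of nesting can be proportional to the length of the word, so this only gives an exponential bound. We avoid the compounding by attaching to every word $u$ that represents an element of $B$ an $s$-free word $\pi(u)\gamma(u)$ for the same element, whose length is linear in $|u|$ whatever the depth, and by comparing $u$ with it recursively. By (R2) and (R3) each level of the recursion only \emph{adds} the length of a conjugator.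

A word is \emph{$s$-free} if it contains no letter $s^{\pm1}$. For any word $u$ let $\pi(u)$ be obtained by deleting all letters not in $X^{\pm1}$. The assignment $x\mapsto x$, $\bar\alpha\mapsto1$, $s\mapsto1$ fixes $R_H$ and sends the other relators to $xx^{-1}$, $\alpha\alpha^{-1}$ and $\emptyset$, so it defines a homomorphism $\Gamma\to H$, which on $B=H\times\overline G$ is the first projection. Hence, if $u$ represents an element of $B$, then $\pi(u)$ represents its first coordinate, even when $u$ contains letters $s^{\pm1}$. For each $g\in G$ fix a shortest word $v_g$ in $S^{\pm1}$ representing $g$; then $\bar v_g$ represents $\bar g$. If a word $\omega$ in $X^{\pm1}$ represents $g\in G$, then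
\begin{equation}\label{eq:distortion}
|v_g|\le C_0|\omega| .
\end{equation}
This is the only use of bounded distortion. It cannot be dispensed with here, because only words in $S^{\pm1}$ can be moved across $s$ by the relators of $\mathcal P$, while $g$ is handed to us as a word in $X^{\pm1}$.

A \emph{pinch} is a word $s^{-1}u's$ with $u'$ representing an element of $G\times1$ (first kind), or $su's^{-1}$ with $u'$ representing an element of $G^\Delta$ (second kind). The \emph{inner word} $u'$ may contain letters $s^{\pm1}$. Every pinch represents an element of $B$.

\begin{lemma}\label{lem:decomp}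
Every word $u$ that represents an element of $B$ has the form $u=v_0c_1v_1\cdots c_kv_k$ with $k\ge0$, where the $v_i$ are $s$-free, possibly empty, and the $c_i$ are pinches.
\end{lemma}

\begin{proof}
Induct on the number of letters $s^{\pm1}$ in $u$. If there are none, take $k=0$. Otherwise, by Proposition~\ref{prop:HNN}(a) and Britton's lemma, $u$ has a subword $c$ that is a pinch with $s$-free inner word. Let $y$ be an $s$-free word for the element of $B$ represented by $c$, and let $u^*$ be obtained from $u$ by putting $y$ in the place of $c$. By induction $u^*=v_0c_1v_1\cdots c_kv_k$. Each maximal $s$-free stretch of $u^*$, that is, the possibly empty stretch between two consecutive letters $s^{\pm1}$, or before the first, or after the last, is either one of the $v_i$ or is contained in the inner word of one $c_i$. The occurrence of $y$ lies in such a stretch. In the first case $v_i=v'yv''$, and putting $c$ back gives $v'cv''$, a decomposition of $u$ with one more pinch. In the second case putting $c$ back does not change the element represented by the inner word, so $c_i$ remains a pinch.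
\end{proof}

A \emph{piece} is an $s$-free word or a pinch. For a piece $x$ define a word $\gamma_0(x)$ in $\bar S^{\pm1}$ as follows.
\begin{itemize}
\item If $x$ is $s$-free, $\gamma_0(x)$ is obtained by deleting the letters of $X^{\pm1}$.
\item If $x=s^{-1}u's$ with $u'$ representing $(g,1)$, then $x$ represents $(g,\bar g)$; put $\gamma_0(x)=\bar v_g$.
\item If $x=su's^{-1}$ with $u'$ representing $(g,\bar g)$, then $x$ represents $(g,1)$; put $\gamma_0(x)=\emptyset$.
\end{itemize}
In each case $x=\pi(x)\gamma_0(x)$ in $\Gamma$, and $|\gamma_0(x)|\le C_0|x|$, by \eqref{eq:distortion} with $\omega=\pi(u')$ in the second case. For every word $u$ representing an element of $B$ fix a decomposition $u=x_1\cdots x_r$ into pieces, and put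
\[
\gamma(u)=\gamma_0(x_1)\cdots\gamma_0(x_r),\qquad E(u)=u\,\bigl(\pi(u)\gamma(u)\bigr)^{-1}.
\]
Then $|\gamma(u)|\le C_0|u|$. Since $\pi(u)=\pi(x_1)\cdots\pi(x_r)$ and $H$ commutes with $\overline G$, we have $u=\pi(u)\gamma(u)$ in $\Gamma$. So $E(u)$ is null-homotopic and $\gamma(u)$ represents the second coordinate of $u$. Let $C_1=1+C_0$. Two elementary estimates are needed.

\begin{lemma}\label{lem:elementary}
\begin{enumerate}
\item[(a)] If $y$ is $s$-free and $|y|\le\ell$, then $\rho\bigl(y(\pi(y)\gamma_0(y))^{-1}\bigr)\le2\ell+K\ell^2$.
\item[(b)] Let $\omega$ be a word in $X^{\pm1}$ with $|\omega|\le n$ that represents $g\in G$, and let $Z(\omega)=s^{-1}\omega s\,(\omega\bar v_g)^{-1}$. Then $\rho(Z(\omega))\le p_3(n)$, where $p_3(n)=3C_1n+2+K\bigl(p(C_1n)+C_0n+C_0^2n^2\bigr)$.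
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The word has length at most $2\ell$, and at most $\ell^2$ commutations turn $y$ into $\pi(y)\gamma_0(y)$. Apply Proposition~\ref{prop:area}.

(b) Freely $Z(\omega)=s^{-1}(\omega v_g^{-1})s\cdot T(v_g)\cdot(\omega v_g^{-1})^{-1}$. The word $\omega v_g^{-1}$ is trivial in $H$ and has length at most $C_1n$ by \eqref{eq:distortion}, so $\rho(\omega v_g^{-1})\le C_1n+Kp(C_1n)$. The word $T(v_g)$ has length at most $3C_0n+2$ and area at most $C_0n+C_0^2n^2$ by Lemma~\ref{lem:transfer}(a). Apply Proposition~\ref{prop:area} and (R1)--(R3).
\end{proof}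

\begin{proposition}\label{prop:E}
There is a polynomial $p_5$ such that $\rho(E(u))\le p_5(n)$ for every word $u$ with $|u|\le n$ that represents an element of $B$.
\end{proposition}

\begin{proof}
Fix $n$ and let $u=x_1\cdots x_r$ be such a word with its decomposition.

\emph{Reduction to pieces.} Put $x_i'=\pi(x_i)\gamma_0(x_i)$, $F_i=x_i(x_i')^{-1}$ and $Y_i=x_1'\cdots x_i'$, so that $Y_0=\emptyset$ and $|Y_i|\le C_1n$. Since $Y_{i-1}F_iY_{i-1}^{-1}=Y_{i-1}x_iY_i^{-1}$ freely, the product of these words telescopes to $uY_r^{-1}$, and
\[
E(u)=\Bigl(\prod_{i=1}^rY_{i-1}F_iY_{i-1}^{-1}\Bigr)\cdot Y_r\bigl(\pi(u)\gamma(u)\bigr)^{-1}\qquad\text{freely.}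
\]
The word $Y_r$ is $s$-free with $\pi(Y_r)=\pi(u)$ and $\gamma_0(Y_r)=\gamma(u)$. By (R2), (R3) and Lemma~\ref{lem:elementary}(a),
\begin{equation}\label{eq:pieces}
\rho(E(u))\le\max\Bigl(2C_1n+KC_1^2n^2,\ C_1n+\max_i\rho(F_i)\Bigr).
\end{equation}
If $x_i$ is $s$-free, then $\rho(F_i)\le2n+Kn^2$ by the same lemma. If $x_i$ is a pinch with inner word $u'$, write $\omega=\pi(u')=\pi(x_i)$ and $\gamma'=\gamma(u')$. Then $\omega$ represents some $g\in G$, we have $|\omega|\le n$ and $|\gamma'|,|\bar v_g|\le C_0n$, and $E(u')=u'\gamma'^{-1}\omega^{-1}$.

\emph{Pinches of the first kind.} Let $x_i=s^{-1}u's$, so $F_i=s^{-1}u's\,\bar v_g^{-1}\omega^{-1}$. Freely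
\[
F_i=s^{-1}E(u')s\cdot(s^{-1}\omega)\,\gamma'\,(s^{-1}\omega)^{-1}\cdot Z(\omega):
\]
the first two factors multiply to $s^{-1}u'\omega^{-1}s$, and $Z(\omega)=s^{-1}\omega s\,\bar v_g^{-1}\omega^{-1}$. As $u'$ represents $(g,1)$, the word $\gamma'$ is trivial in $\overline G$.

\emph{Pinches of the second kind.} Let $x_i=su's^{-1}$, so $F_i=su's^{-1}\omega^{-1}$. Freely
\[
F_i=sE(u')s^{-1}\cdot(s\omega)\,(\gamma'\bar v_g^{-1})\,(s\omega)^{-1}\cdot sZ(\omega)^{-1}s^{-1}:
\]
the first two factors multiply to $su'\bar v_g^{-1}\omega^{-1}s^{-1}$, and $sZ(\omega)^{-1}s^{-1}=s\omega\bar v_gs^{-1}\omega^{-1}$. As $u'$ represents $(g,\bar g)$, the word $\gamma'\bar v_g^{-1}$ is trivial in $\overline G$.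

In both cases the middle factor is a conjugate, by a word of length at most $n+1$, of a word in $\bar S^{\pm1}$ of length at most $2C_0n$ that is trivial in $\overline G$. By Lemmas~\ref{lem:rho}, \ref{lem:barred} and~\ref{lem:elementary}(b),
\[
\rho(F_i)\le\max\bigl(1+\rho(E(u')),\ n+1+p_2(2C_0n),\ 1+p_3(n)\bigr).
\]

\emph{The recursion.} Let $p_4(n)=2C_1n+KC_1^2n^2+C_1n+(2n+Kn^2)+(n+1+p_2(2C_0n))+(1+p_3(n))$. Combining the bounds with \eqref{eq:pieces}, for every word $u$ with $|u|\le n$ representing an element of $B$,
\[
\rho(E(u))\le\max\Bigl(p_4(n),\ C_1n+1+\max_{u'}\rho(E(u'))\Bigr),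
\]
where $u'$ runs over the inner words of the pinches in the decomposition of $u$, and the second term is absent if there are none. Each $u'$ represents an element of $B$ and $|u'|\le|u|-2$. Induction on $|u|$, with $n$ fixed, gives $\rho(E(u))\le p_4(n)+|u|(C_1n+1)$. Take $p_5(n)=p_4(n)+n(C_1n+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bounds are Proposition~\ref{prop:lower}. Let $u$ be null-homotopic with $|u|\le n$. It represents $(1,1)\in B$, so $\pi(u)=1$ in $H$ and $\gamma(u)=1$ in $\overline G$, with $|\pi(u)|\le n$ and $|\gamma(u)|\le C_0n$. Freely $u=E(u)\cdot\pi(u)\cdot\gamma(u)$, so (R2), Propositions~\ref{prop:E} and~\ref{prop:area} and Lemma~\ref{lem:barred} give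
\[
\rho(u)\le\max\bigl(p_5(n),\ n+Kp(n),\ p_2(C_0n)\bigr).
\]
By Proposition~\ref{prop:diam}, $u$ has a van Kampen diagram of diameter at most $\rho(u)+K+n$. Hence $g_0$ is bounded by a polynomial, and $g_0(n)\le Cn^d$ for suitable $C,d>0$ and all $n\ge1$. That $h_0\not\preceq g_0$ was deduced from the three inequalities in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BORS}
J.-C. Birget, A. Yu. Ol'shanskii, E. Rips, M. Sapir,
\emph{Isoperimetric functions of groups and computational complexity of the word problem},
Ann. of Math. 156 (2002), 467--518.

\bibitem{FL}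
\emph{Filling Length in Finitely Presentable Groups},
\texttt{http://www.math.cornell.edu/\textasciitilde{}riley/papers/fl/fl.pdf}

\end{thebibliography}
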